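
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The adaptivity gap of stochastic packing\\ is linear in the dimension}


\begin{abstract}
In $d$-dimensional stochastic packing, items with random size vectors are inserted one by one into a unit box until some coordinate overflows; the size of an item is revealed only after it is inserted. The adaptivity gap $g(d)$ is the supremum of the ratio between the expected value of the best adaptive policy and that of the best fixed order. It is known that $g(d)=O(d)$. We prove $g(d)\ge d/4$ for every $d$, so that $g(d)=\Theta(d)$. We then determine how the gap depends on the smallest nonzero size allowed: if every nonzero coordinate of every size vector is at least $\delta$, the largest gap is $\Theta(\min\{d,\sqrt{d/\delta}\})$.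
\end{abstract}

\section{The question and the answer}

\subsection{The model}

An instance of \emph{stochastic packing} in dimension $d$ is a finite set of items. Item $i$ has a deterministic value $v_i\ge 0$ and a random size vector $\mathbf S(i)=(S_1(i),\dots,S_d(i))\in\mathbb R_+^d$; the size vectors of different items are independent and their distributions are known. The capacity is $\mathbf 1=(1,\dots,1)$. Items are inserted one at a time, each at most once, and cannot be removed. The realized size of an item is revealed only after its insertion. If an insertion makes the total size exceed $1$ in some component, the process ends and the overflowing item earns nothing. The value obtained is the total value of the items inserted before the overflow, or of all inserted items if there is no overflow. A policy may also stop voluntarily.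

An \emph{adaptive} policy may choose the next item according to the sizes seen so far; a \emph{non-adaptive} policy fixes the order in advance. We write $ADAPT$ and $NONADAPT$ for the maximum expected values of the two kinds of policy, and
\[
g(d)=\sup \frac{ADAPT}{NONADAPT}
\]
for the supremum over all instances in dimension $d$ with $NONADAPT>0$. This is the \emph{adaptivity gap}: the price of committing to an order before seeing any size.

We say that a set of items \emph{fits} if its total size is at most $1$ in every component. Sizes are nonnegative, so subsets of fitting sets fit, and in the order $i_1,i_2,\dots$ the item $i_k$ earns its value exactly when $\{i_1,\dots,i_k\}$ fits. With unit values, the expected value of an order is therefore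
\begin{equation}\label{eq:order}
\sum_{k\ge 1}\Pr[\{i_1,\dots,i_k\}\text{ fits}].
\end{equation}
Values are nonnegative and overflow does not destroy value already earned, so stopping a fixed order early never helps. Choosing the order at random, independently of the sizes, does not help either: the expected value is then an average over fixed orders.

\subsection{Linear or square root?}

Two bounds are known. A randomized greedy non-adaptive policy shows that
\begin{equation}\label{eq:greedy}
ADAPT\le \tfrac{32d}{7}\,NONADAPT
\end{equation}
for every instance, so $g(d)\le \frac{32}{7}d$. In the other direction, in the setting in which each of $d$ item types comes in an unlimited supply of independent copies, there is an instance with $ADAPT\ge\frac{\sqrt d}{2}\,NONADAPT$: a copy of type $i$ has unit value and size $\mathrm{Be}(p)\,\mathbf e_i$, that is, $\mathbf e_i$ with a suitable probability $p$ and $\mathbf 0$ otherwise.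

The $\sqrt d$ in this example can be understood through the birthday paradox. Think of $p$ as small. An adaptive policy inserts copies of type $1$ until one has nonzero size, then does the same with type $2$, and so on; it collects about $d/p$ items. A fixed order fails when two nonzero sizes meet in the same component, and when nonzero sizes are spread over $d$ components this happens after about $\sqrt d$ of them, that is, after about $\sqrt d/p$ items.

Whether the bound $O(d)$ is tight is a question posed in~\cite{thesis}: is there an absolute constant $c>0$ such that for infinitely many $d$ some instance has $ADAPT\ge c\,d\,NONADAPT$, or is $g(d)=o(d)$? The birthday example might suggest that $\sqrt d$ is the truth, and for sizes bounded away from zero it is, up to constants (Theorem~\ref{thm:gran}). In general it is not.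

\begin{theorem}\label{thm:main}
For every $d\ge1$, $g(d)\ge d/4$. For $d\ge 2$ this is witnessed by an instance with $NONADAPT<2$ and $ADAPT\ge\lfloor (d+1)/2\rfloor$, with unit values and all sizes in $\{0,\frac2d,1\}$.
\end{theorem}

Together with \eqref{eq:greedy} this gives $\frac d4\le g(d)\le\frac{32}{7}d$ for all $d$. So the first alternative holds, with $c=\frac14$ and for every $d$: the linear bound is tight.

The instance behind Theorem~\ref{thm:main} uses nonzero sizes as small as $2/d$. The next theorem says that sizes of order $1/d$ are unavoidable for a linear gap. For $\delta\in(0,1]$ call an instance \emph{$\delta$-granular} if, almost surely, every coordinate of every size vector lies in $\{0\}\cup[\delta,\infty)$, and let $g_\delta(d)$ be the supremum of $ADAPT/NONADAPT$ over $\delta$-granular instances in dimension $d$ with $NONADAPT>0$. The case $\delta=1$ is essentially set packing: no two items of a fitting set are nonzero in the same component. Clearly $g_\delta(d)\le g(d)$, and $g_\delta(d)$ is nonincreasing in $\delta$.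

\begin{theorem}\label{thm:gran}
For all $d\ge 1$ and $\delta\in(0,1]$,
\[
\tfrac1{112}\min\{d,\sqrt{d/\delta}\}\ \le\ g_\delta(d)\ \le\ 84\min\{d,\sqrt{d/\delta}\}.
\]
\end{theorem}

So, up to absolute constants, the gap moves from $\Theta(\sqrt d)$ at $\delta=\Theta(1)$ to $\Theta(d)$ at $\delta=O(1/d)$. In particular, for $\delta=\delta(d)$, a gap linear in $d$ is possible if and only if $\delta=O(1/d)$. We claim no sharpness of the constants.

For the linear part of the upper bound one can quote \eqref{eq:greedy}. To keep the paper self-contained we also include a short proof of the weaker bound $g(d)\le 50d$ (Proposition~\ref{prop:linear}), which suffices for Theorem~\ref{thm:gran} and for $g(d)=\Theta(d)$.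

\section{Blocks}

\subsection{The idea in three and five dimensions}

For a linear gap, a fixed order should run a constant risk of overflow with \emph{each} new item, while an adaptive policy survives for about $d$ items. So each item should make a random choice that the later items have to respect, and each choice may use up only a bounded number of components.

Here is one such choice, with $d=3$. Call the components $(0,0)$, $(0,1)$ and $\top$, and let $0<\varepsilon\le1$. There are three items, of unit value.
\begin{itemize}
\item Item $\emptyset$ has size $1$ in component $(0,r)$, where $r\in\{0,1\}$ is a fair random bit.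
\item Item $0$ has size $\varepsilon$ in $(0,1)$ and size $1$ in $\top$.
\item Item $1$ has size $\varepsilon$ in $(0,0)$ and size $1$ in $\top$.
\end{itemize}
Item $s$ bets that $r=s$: if $r\ne s$, it does not fit together with $\emptyset$, because component $(0,r)$ receives $1+\varepsilon>1$. The adaptive policy inserts $\emptyset$, reads $r$, inserts item $r$, and always earns $2$. In a fixed order the first item earns $1$; the first two fit with probability at most $\frac12$, since $\{\emptyset,s\}$ fits with probability $\frac12$ and $\{0,1\}$ overloads $\top$; and all three never fit. Hence $NONADAPT=\frac32$.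

To punish a lost bet we used only that $\varepsilon$ is positive, and this is what makes it possible to iterate. With one more level we have $d=5$ components $(0,0),(0,1),(1,0),(1,1),\top$ and seven items, indexed by the bit strings of length at most $2$. An item of length $1$ keeps its bet of size $\varepsilon$ on the first bit, but now puts its size $1$ in $(1,r)$ for a new random bit $r$. An item $s_0s_1$ bets on both earlier bits, placing $\varepsilon$ in $(0,1-s_0)$ and in $(1,1-s_1)$, and has size $1$ in $\top$. If the adaptive policy sees the bits $0$ and then $1$, it inserts $\emptyset$, $0$, $01$, with the following sizes: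
\[
\begin{array}{l|ccccc}
 & (0,0)&(0,1)&(1,0)&(1,1)&\top\\ \hline
\emptyset & 1&0&0&0&0\\
0 & 0&\varepsilon&0&1&0\\
01 & 0&\varepsilon&\varepsilon&0&1\\ \hline
\text{total}& 1&2\varepsilon&\varepsilon&1&1
\end{array}
\]
All bets that are won land in the component that was \emph{not} filled, and there they accumulate: $2\varepsilon$ in $(0,1)$. With $\varepsilon=1$ the policy would already overflow here. With $\varepsilon$ about $1/L$, there is room for $L$ levels.

\subsection{The general block}

\begin{definition}\label{def:block}
Let $L\ge1$ and $0<\varepsilon\le1$ with $(L-1)\varepsilon\le1$. A \emph{block} has $2L-1$ components: $(t,0)$ and $(t,1)$ for $0\le t\le L-2$, and a top component $\top$. The item \emph{types} are the bit strings $s=(s_0,\dots,s_{t-1})$ of length $0\le t\le L-1$; the length $t$ is the \emph{level} of $s$. An item of type $s$ and level $t$ has size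
\begin{itemize}
\item $\varepsilon$ in component $(u,1-s_u)$, for each $u<t$;
\item $1$ in component $(t,r)$ if $t<L-1$, where $r$ is a uniform random bit, independent for each item;
\item $1$ in component $\top$ if $t=L-1$;
\item $0$ in all other components.
\end{itemize}
\end{definition}

The condition $(L-1)\varepsilon\le 1$ makes room for the accumulated bets, as the following observation shows. It is stated so that it also applies when some levels are skipped.

\begin{lemma}[following the path]\label{lem:path}
Let $r_0,\dots,r_{L-2}$ be bits. Consider items of one block, at most one on each level, such that the item on level $t$ (if present) has type $(r_0,\dots,r_{t-1})$ and, if $t<L-1$, its random bit equals $r_t$. These items fit.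
\end{lemma}

\begin{proof}
Let $t\le L-2$. An item of level $t'$ uses the components $(t,0)$ and $(t,1)$ only if $t'\ge t$. Its size there is $1$, in $(t,r_t)$, if $t'=t$, and $\varepsilon$, in $(t,1-r_t)$, if $t'>t$. So $(t,r_t)$ receives at most $1$, and $(t,1-r_t)$ receives at most $(L-1)\varepsilon\le1$. The component $\top$ is used only by the item of level $L-1$ and receives at most $1$.
\end{proof}

A set chosen without knowledge of the bits, on the other hand, pays a factor $2$ for every item after the first. The next lemma allows repeated types because Section~\ref{sec:lower} uses many copies of each type.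

\begin{lemma}\label{lem:fit}
Any $a\ge1$ distinct items of the same block, of arbitrary and possibly equal types, fit with probability at most $2^{-(a-1)}$.
\end{lemma}

\begin{proof}
Order the items so that their levels satisfy $t_1\le\dots\le t_a$. Let $s^{(i)}$ be the type of the $i$th item and, if $t_i<L-1$, let $r_i$ be its random bit.

If $t_i=L-1$ for some $i<a$, then $t_{i+1}=L-1$ as well, the component $\top$ receives at least $2$, and the items never fit.

Otherwise $t_i<L-1$ for all $i<a$. For each $i<a$ we compare the $i$th item with the next one only. If the items fit, the following event $E_i$ occurs.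
\begin{itemize}
\item If $t_{i+1}>t_i$, let $E_i=\{r_i=s^{(i+1)}_{t_i}\}$. Should $r_i=1-s^{(i+1)}_{t_i}$, then component $(t_i,r_i)$ receives $1$ from item $i$ and $\varepsilon$ from item $i+1$, hence more than $1$.
\item If $t_{i+1}=t_i$, let $E_i=\{r_i\ne r_{i+1}\}$; here $r_{i+1}$ is defined because $t_{i+1}<L-1$. Should $r_i=r_{i+1}$, then component $(t_i,r_i)$ receives at least $2$.
\end{itemize}
In both cases $E_i$ says that the bit $r_i$ equals a value determined by the types and by the bits of larger index. So, conditionally on all bits of index larger than $i$, the event $E_i$ has probability exactly $\frac12$. The events $E_{i+1},\dots,E_{a-1}$ are determined by those bits; multiplying for $i=a-1,a-2,\dots,1$ gives $\Pr[\bigcap_{i<a}E_i]=2^{-(a-1)}$.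
\end{proof}

\section{The gap is linear}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $d=1$, $g(1)\ge1$ holds trivially, since a non-adaptive policy is a special adaptive one. Let $d\ge2$ and put
\[
L=\Big\lfloor\frac{d+1}{2}\Big\rfloor\ge\frac d2,\qquad \varepsilon=\frac2d\le1 .
\]
Then $(L-1)\varepsilon\le\frac{d-1}{2}\cdot\frac2d<1$ and $2L-1\le d$. The instance is one block with these parameters and one item of each type, so $2^L-1$ items, all of value $1$. If $2L-1<d$, the one remaining component is unused.

\emph{Adaptive policy.} Insert the item of the empty type. After inserting the item of type $s$ and level $t<L-1$ and seeing its bit $r_t$, insert the item of type $(s,r_t)$. The item on level $t$ then has type $(r_0,\dots,r_{t-1})$ and, if $t<L-1$, bit $r_t$. So by Lemma~\ref{lem:path} all $L$ inserted items fit, whatever the bits are. Hence $ADAPT\ge L$.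

\emph{Non-adaptive policies.} By \eqref{eq:order} and Lemma~\ref{lem:fit}, every order has expected value at most
\[
\sum_{k=1}^{2^L-1}2^{-(k-1)}<2 .
\]
There are finitely many orders, so $NONADAPT<2$; and $NONADAPT\ge1$, since a single item always fits. Therefore $ADAPT/NONADAPT>L/2\ge d/4$.
\end{proof}

\begin{remark}
For this instance the bound $2$ cannot be improved by more than $2^{1-L}$. In the order $\emptyset,0,00,\dots$ of the all-zero types, the first $k\le L$ items fit if and only if the bits of the first $k-1$ are all $0$ (by Lemma~\ref{lem:path} and the proof of Lemma~\ref{lem:fit}). So $NONADAPT\ge\sum_{k=1}^{L}2^{-(k-1)}=2-2^{1-L}$.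
\end{remark}

\section{Upper bounds by sampling}\label{sec:upper}

We now prove the upper bound in Theorem~\ref{thm:gran}. The plan is to record what an adaptive policy does on average, as a vector of probabilities $x_i$, and to let a non-adaptive policy include item $i$ with probability $\lambda x_i$, for a small $\lambda$. The loss is about $1/\lambda$, so the question is how large $\lambda$ can be before the random set tends to overflow.

\subsection{What an adaptive policy satisfies}

Write $\bar S_j(i)=\min(S_j(i),1)$ and
\[
\mu_j(i)=\mathrm E[\bar S_j(i)],\qquad M(i)=\sum_{j=1}^d\mu_j(i),\qquad \rho_i=\Pr[\mathbf S(i)\le\mathbf 1],\qquad w_i=v_i\rho_i ,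
\]
where vector inequalities are componentwise. Thus $M(i)$ measures the total room taken by item $i$, and $w_i$ is the expected value of item $i$ inserted alone; in particular
\begin{equation}\label{eq:single}
w_i\le NONADAPT .
\end{equation}
For the rest of Section~\ref{sec:upper} fix an instance and an adaptive policy. Let $A$ be the random set of items that the policy attempts, including an overflowing one, and let $x_i=\Pr[i\in A]$.

\begin{lemma}\label{lem:lp}
The expected value of the policy is at most $\sum_i w_ix_i$. Moreover,
\begin{equation}\label{eq:lp}
\sum_i x_i\mu_j(i)\le 2\ \text{ for each } j,\qquad \sum_i x_iM(i)\le 2d,\qquad \sum_i x_i(1-\rho_i)\le1 .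
\end{equation}
\end{lemma}

\begin{proof}
The decision to attempt $i$ is made before $\mathbf S(i)$ is seen. It depends only on the sizes of other items, so $\{i\in A\}$ is independent of $\mathbf S(i)$. This is used in each of the following steps.

An item that earns its value is attempted and satisfies $\mathbf S(i)\le\mathbf 1$, so the expected value is at most $\sum_iv_i\Pr[i\in A,\,\mathbf S(i)\le\mathbf1]=\sum_iw_ix_i$.

For each $j$ we have $\sum_{i\in A}\bar S_j(i)\le2$: all attempted items but the last fit together and contribute at most $1$, and the last one contributes at most $1$ because of the truncation. Taking expectations gives the first inequality, and summing over $j$ gives the second.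

An attempted item with $\mathbf S(i)\not\le\mathbf 1$ ends the process, so there is at most one. Taking expectations gives the third inequality.
\end{proof}

\subsection{Reduction to a probability of overflow}

By \eqref{eq:lp}, items that often exceed the capacity by themselves and items with large $M(i)$ are attempted only a few times, and for them \eqref{eq:single} suffices. The others are sampled. For $\tau>0$ let
\[
Z=\{\,i:\ \rho_i\ge\tfrac12,\ M(i)<\tau\,\}.
\]
For $\lambda\in(0,1]$ let $R\subseteq Z$ contain each $i\in Z$ independently with probability $\lambda x_i$, independently of all sizes, and put $R_i=R\setminus\{i\}$. Then $R_i$ and the sizes of all items are independent of the event $\{i\in R\}$, and $R_i$ together with the sizes of its items is independent of $\mathbf S(i)$.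

\begin{lemma}\label{lem:sample}
Suppose that for every $i\in Z$
\begin{equation}\label{eq:bad}
\Pr\big[\mathbf S(i)\le\mathbf1\ \text{and}\ R_i\cup\{i\}\ \text{does not fit}\big]\le\tfrac14 .
\end{equation}
Then the expected value of the adaptive policy is at most $\big(2+\frac{2d}{\tau}+\frac2\lambda\big)NONADAPT$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:lp} it suffices to bound $\sum_iw_ix_i$, which we do over three classes of items.

\emph{Items with $\rho_i<\frac12$.} For these the third inequality in \eqref{eq:lp} gives $\sum x_i\le2$, so by \eqref{eq:single} they contribute at most $2\,NONADAPT$.

\emph{Items with $\rho_i\ge\frac12$ and $M(i)\ge\tau$.} The second inequality in \eqref{eq:lp} gives $\sum x_i\le 2d/\tau$, so these items contribute at most $\frac{2d}\tau NONADAPT$.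

\emph{Items in $Z$.} Draw $R$ before seeing any size and insert its items in any order. This is a random choice of a fixed order, stopped early, so its expected value is at most $NONADAPT$. An item $i\in R$ certainly earns its value if all of $R=R_i\cup\{i\}$ fits. The event that $R_i\cup\{i\}$ fits is independent of $\{i\in R\}$, and by \eqref{eq:bad} its probability is at least $\rho_i-\frac14$. Hence
\[
NONADAPT\ge\sum_{i\in Z}\lambda x_iv_i\big(\rho_i-\tfrac14\big)\ge\frac\lambda2\sum_{i\in Z}w_ix_i ,
\]
because $\rho_i-\frac14\ge\frac{\rho_i}2$ when $\rho_i\ge\frac12$. So $Z$ contributes at most $\frac2\lambda NONADAPT$.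
\end{proof}

It remains to choose $\tau$ and $\lambda$ and to verify \eqref{eq:bad}. Without any assumption on the sizes, a first moment bound already works and gives a linear bound.

\begin{proposition}\label{prop:linear}
$g(d)\le50\,d$ for every $d\ge1$.
\end{proposition}

\begin{proof}
Take $\tau=\frac18$ and $\lambda=\frac1{16d}$, and let $i\in Z$. If $R_i\cup\{i\}$ does not fit, then for some $j$ the truncated total $Y_j=\sum_{k\in R_i\cup\{i\}}\bar S_j(k)$ is at least $1$. By \eqref{eq:lp}, $\mathrm E[Y_j]\le\mu_j(i)+2\lambda$. By Markov's inequality and a union bound, the probability in \eqref{eq:bad} is at most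
\[
\sum_{j=1}^d\big(\mu_j(i)+2\lambda\big)=M(i)+2\lambda d\le\tfrac18+\tfrac18=\tfrac14 .
\]
Since the policy was arbitrary, Lemma~\ref{lem:sample} gives $ADAPT\le(2+16d+32d)\,NONADAPT\le50d\,NONADAPT$.
\end{proof}

\subsection{Granular instances: a second moment}

The union bound above costs $\lambda d$, which forces $\lambda=O(1/d)$. If no single item exceeds the capacity, however, an overflow takes \emph{two} items that are nonzero in the same component. We weight each such pair by the product of its two sizes in that component. The expected total weight is then about $d\lambda^2$ instead of $d\lambda$. The catch is that one item of a pair may be tiny, so that an overflow produces only a tiny weight. Granularity limits exactly this: nonzero sizes are at least $\delta$, and an overflow forces a total weight of more than $\delta$.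

\begin{proposition}\label{prop:gran}
$g_\delta(d)\le84\sqrt{d/\delta}$ for all $d\ge1$ and $\delta\in(0,1]$.
\end{proposition}

\begin{proof}
Consider a $\delta$-granular instance and take
\[
\tau=\sqrt{d\delta},\qquad \lambda=\frac1{40}\sqrt{\frac\delta d}\le\frac1{40}.
\]
Fix $i\in Z$. We show that, up to a null event, the event in \eqref{eq:bad} is covered by two unlikely events.

The first is $B_0$: some $k\in R_i$ has $\mathbf S(k)\not\le\mathbf 1$. By the third inequality in \eqref{eq:lp}, $\Pr[B_0]\le\sum_k\lambda x_k(1-\rho_k)\le\lambda$.

For the second, let
\[
X_j=\sum_{k\ne l}\bar S_j(k)\bar S_j(l)
\]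
be the sum over ordered pairs of distinct items of $R_i\cup\{i\}$. Suppose that $\mathbf S(i)\le\mathbf1$, that $B_0$ fails, and that the total size $T$ of $R_i\cup\{i\}$ in some component $j$ exceeds $1$. Then all sizes of these items in component $j$ are at most $1$ and agree with their truncations. Let $m\le1$ be the largest of them. Fix an item of size $m$ in component $j$. Since $T>1\ge m$, some other item is nonzero in component $j$, and by granularity $T-m\ge\delta$. Hence
\[
X_j=T^2-\sum_{k}\bar S_j(k)^2\ge T^2-mT=T(T-m)\ge T\delta>\delta .
\]
So the second event is $\sum_jX_j>\delta$. Sizes of distinct items are independent, and so are their memberships in $R_i$. By the first inequality in \eqref{eq:lp}, the pairs inside $R_i$ contribute to $\mathrm E[X_j]$ at most $\big(\sum_k\lambda x_k\mu_j(k)\big)^2\le4\lambda^2$. The pairs that contain $i$ contribute at most $2\mu_j(i)\sum_k\lambda x_k\mu_j(k)\le4\lambda\mu_j(i)$. Summing over $j$ and applying Markov's inequality,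
\[
\Pr\Big[\sum_jX_j>\delta\Big]\le\frac{4d\lambda^2+4\lambda M(i)}{\delta}\le\frac{4d\lambda^2}{\delta}+\frac{4\lambda\tau}{\delta}=\frac4{1600}+\frac4{40} .
\]
Altogether the probability in \eqref{eq:bad} is at most $\frac1{40}+\frac1{400}+\frac1{10}<\frac14$. Since the policy was arbitrary, Lemma~\ref{lem:sample} gives
\[
ADAPT\le\Big(2+2\sqrt{d/\delta}+80\sqrt{d/\delta}\Big)NONADAPT\le84\sqrt{d/\delta}\;NONADAPT ,
\]
where the last step uses $d/\delta\ge1$.
\end{proof}

In this argument the parameters are natural: bounding $d\lambda^2/\delta$ by a constant allows $\lambda$ of order $\sqrt{\delta/d}$ and no more; bounding $\lambda\tau/\delta$ then allows $\tau$ of order $\sqrt{d\delta}$; and with this $\tau$ the cost $2d/\tau$ of the large items matches $2/\lambda$ up to a constant.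

Propositions~\ref{prop:linear} and~\ref{prop:gran}, with $g_\delta(d)\le g(d)$, give the upper bound in Theorem~\ref{thm:gran}.

\section{Lower bounds for granular instances}\label{sec:lower}

We prove the lower bound in Theorem~\ref{thm:gran}.

\subsection{Very small sizes}

Let $\delta\le 2/d$. If $d\ge2$, the instance of Theorem~\ref{thm:main} has sizes in $\{0,\frac2d,1\}$, so by monotonicity in $\delta$
\[
g_\delta(d)\ge g_{2/d}(d)\ge\tfrac d4\ge\tfrac1{112}\min\{d,\sqrt{d/\delta}\}.
\]
If $d=1$, the minimum is $1$, and $g_\delta(1)\ge1$ is trivial.

From now on let $2/d<\delta\le1$.

\subsection{Combining blocks with the birthday paradox}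

We want to use blocks with $\varepsilon=\delta$ and $L$ levels, where $L$ is about $1/\delta$. Such a block uses only about $2/\delta$ of the $d$ components, so there is room for $N$ blocks, with $N$ of order $d\delta$. Placing $N$ blocks side by side does not help by itself. Every item has size $1$ in one of the $2L-1$ components of its block, so no policy earns more than $2L-1$ from a block, while a fixed order can collect one item from each of the $N$ blocks. The ratio stays $O(L)=O(1/\delta)$.

To gain a further factor $\sqrt N$, we dilute the items as in the birthday example: each item is nonzero only with a small probability $p$. A fixed order does not know where its nonzero items are. When they are spread over the $N$ blocks, after a constant times $\sqrt N$ of them some block is likely to contain two, and by Lemma~\ref{lem:fit} these two fail to fit with probability at least $\frac12$. This suggests that a fixed order collects about $\sqrt N/p$ items, against $NL/p$ for the adaptive policy, a ratio of $L\sqrt N$, of order $\frac1\delta\sqrt{d\delta}=\sqrt{d/\delta}$. For $\delta=1$ we have $L=1$, a block is a single component, and the items have the sizes $\mathrm{Be}(p)\,\mathbf e_i$ of the birthday example.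

\paragraph{Parameters.} Let $L=\lfloor1/\delta\rfloor\ge1$. Then
\[
L\ge\frac1{2\delta},\qquad (L-1)\delta\le1,\qquad 2L-1\le\frac2\delta-1<d .
\]
Let $N=\lfloor d/(2L-1)\rfloor\ge1$, so that $N\ge\frac d{2(2L-1)}\ge\frac{d\delta}4$. Finally let
\[
M=\lceil\sqrt N\,\rceil\le2\sqrt N,\qquad p=\frac1{28M},\qquad k_0=\frac{7M}p=196M^2 .
\]

\paragraph{Instance.} Take $N$ blocks on disjoint sets of components, each with $L$ levels and $\varepsilon=\delta$; any remaining components are unused. Each type in each block has $K\ge1$ independent copies, each of value $1$. Each copy is independently \emph{active} with probability $p$. If active, its size is distributed as in Definition~\ref{def:block}; if not, its size is $\mathbf 0$. All nonzero sizes are $\delta$ or $1$, so the instance is $\delta$-granular.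

\paragraph{Adaptive policy.} Process the blocks one after another. In a block, start at the empty type. At type $s$ of level $t$, insert copies of $s$ until one of them is active or the $K$ copies are exhausted. If $t<L-1$, let $r_t$ be the bit of the active copy, or $r_t=0$ if there is none, and go on to type $(s,r_t)$. After level $L-1$, go on to the next block.

In each block at most one inserted item per level is active, and the active inserted items satisfy the hypothesis of Lemma~\ref{lem:path}. So the policy never overflows, and every inserted item, active or not, earns $1$. The copies used at a given block and level have not been looked at before, so their number exceeds $q$ with probability $(1-p)^q$ for $0\le q<K$; its expectation is $\sum_{q=0}^{K-1}(1-p)^q=\frac{1-(1-p)^K}p$. Hence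
\begin{equation}\label{eq:adapt}
ADAPT\ge NL\,\frac{1-(1-p)^K}p .
\end{equation}

\subsection{The non-adaptive bound}

\begin{lemma}\label{lem:chunk}
Any $k_0$ items of this instance fit with probability at most $\frac12$.
\end{lemma}

\begin{proof}
Let $n_b$ of the items belong to block $b$, and let $y_b=pn_b$ be the expected number of active ones among them; $\sum_by_b=pk_0=7M$.

\emph{One block.} The number $A$ of active items among the $n_b$ items in block $b$ has the binomial distribution with parameters $n_b$ and $p$. Given which items are active, Lemma~\ref{lem:fit} applies to them: they fit with probability at most $2^{1-A}$ if $A\ge1$, and with probability $1$ if $A=0$, where $2^{1-A}$ would be $2$. So the items of block $b$ fit with probability at most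
\[
h_b=\mathrm E[2^{1-A}]-\Pr[A=0]=2a_b-(1-p)^{n_b},\qquad a_b=\Big(1-\frac p2\Big)^{n_b} .
\]
For small $p$, $(1-p)^{n_b}$ is nearly $a_b^2$, and $2a_b-a_b^2=1-(1-a_b)^2$. To control the error, recall that $(u+c)^n-u^n\le nc$ if $0\le u\le u+c\le1$ (mean value theorem). With $u=1-p$ and $c=\frac{p^2}4$, so that $u+c=(1-\frac p2)^2$, this gives $a_b^2-(1-p)^{n_b}\le n_b\frac{p^2}4$, and hence
\begin{equation}\label{eq:hb}
h_b\le1-(1-a_b)^2+\frac{n_bp^2}4 .
\end{equation}
Here $(1-a_b)^2$ is of order $y_b^2$ for small $y_b$, as expected for a collision of two items. The errors are harmless even in total:
\[
\sum_b\frac{n_bp^2}4=\frac{k_0p^2}4=\frac{7Mp}4=\frac1{16} .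
\]

\emph{All blocks.} The blocks are independent, so the items fit with probability at most $\prod_bh_b$; here any $h_b$ may be replaced by the trivial bound $1$.

If some $a_b\le\frac1{10}$, we use this block alone: by \eqref{eq:hb} the probability is at most $1-0.81+\frac1{16}<\frac12$.

Otherwise $a_b>\frac1{10}$ for all $b$. Since $a_b\le e^{-y_b/2}$, we get $y_b<2\ln10<5$. With $e^{y_b/2}\ge1+\frac{y_b}2$ this gives
\[
1-a_b\ge1-\frac1{1+y_b/2}=\frac{y_b}{2+y_b}\ge\frac{y_b}7 .
\]
By the Cauchy--Schwarz inequality,
\[
\sum_b(1-a_b)^2\ge\frac1{49}\sum_by_b^2\ge\frac1{49}\cdot\frac{(7M)^2}N=\frac{M^2}N\ge1 .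
\]
Using \eqref{eq:hb}, $h_b\ge0$ and $1+z\le e^z$, the probability is at most
\[
\exp\Big(-\sum_b(1-a_b)^2+\frac{k_0p^2}4\Big)\le e^{-1+1/16}=e^{-15/16}<\tfrac12. \qedhere
\]
\end{proof}

\begin{proof}[Conclusion of the proof of Theorem~\ref{thm:gran}]
Consider any order and cut it into consecutive chunks of $k_0$ items; the last chunk may be shorter and is not used. Different chunks are independent, and if the first $mk_0$ items fit, then each of the first $m$ chunks fits by itself. By Lemma~\ref{lem:chunk} the first $mk_0$ items fit with probability at most $2^{-m}$. So in \eqref{eq:order} each of the at most $k_0$ terms with $mk_0<k\le(m+1)k_0$ is at most $2^{-m}$, and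
\[
NONADAPT\le\sum_{m\ge0}k_02^{-m}=2k_0=\frac{14M}p ,
\]
whatever $K$ is. Moreover $NONADAPT>0$, since a single item always fits. Dividing \eqref{eq:adapt} by this bound and letting $K\to\infty$,
\[
g_\delta(d)\ge\frac{NL}{14M}\ge\frac{L\sqrt N}{28}\ge\frac1{28}\cdot\frac1{2\delta}\cdot\frac{\sqrt{d\delta}}2=\frac1{112}\sqrt{d/\delta} .
\]
This is the lower bound for $2/d<\delta\le1$, and the proof is complete.
\end{proof}

\begin{thebibliography}{9}
\bibitem{thesis}
\emph{Probabilistic Methods in Combinatorial and Stochastic Optimization},
\url{http://theory.stanford.edu/~jvondrak/data/MIT_thesis.pdf}.
\end{thebibliography}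

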